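# Disjoint copies of a Dirichlet eigenfunction, and the gap conditions with an optimal radius

## 1. Copying the first eigenfunction onto disjoint cells

Fix $N\ge 2$, a norm $\|\cdot\|$ on $\mathbb R^N$ and a number $\gamma>0$. Write $|\cdot|$ for the Euclidean norm; all balls $B_R$ are Euclidean. The open set
$$\Omega=\Omega^\gamma=\{\omega\in\mathbb R^N:\|\omega\|<\gamma/2\}$$
is bounded, convex and symmetric about $0$. For a bounded domain $\Omega$, $\mathcal H^1(\Omega)$ is the space of functions in $L^2(\Omega)$ whose first-order partial derivatives are in $L^2(\Omega)$, and $\mathcal H^1_0(\Omega)$ is the closure in it of $C_c^\infty(\Omega)$. Let $\mu=\mu(\gamma)$ be the first eigenvalue of $-\Delta$ in $\mathcal H^1_0(\Omega)$ and $H$ the first eigenfunction, with $\|H\|_{L^2}=1$. Four textbook facts about $H$ will be used. It is smooth in $\Omega$. With the right choice of sign it is strictly positive in $\Omega$, because $\Omega$ is connected. Extended by $0$, it belongs to $\mathcal H^1(\mathbb R^N)$ and $\nabla H=0$ a.e. outside $\Omega$ (approximate $H$ by functions in $C_c^\infty(\Omega)$). Finally $\int|\nabla H|^2=\mu$.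 Scaling gives $\mu(\gamma)=\mu(1)/\gamma^2$.

**Definition.** A family $(\omega_k)_{k\in K}$ in $\mathbb R^N$ is *$\gamma$-separated* if $\|\omega_k-\omega_n\|\ge\gamma$ for all $k\ne n$.

For example, $\gamma\mathbb Z^N$ is $\gamma$-separated for every $\ell^p$ norm, since $\|m\|_p\ge\max_i|m_i|\ge1$ for $0\neq m\in\mathbb Z^N$.

If $(\omega_k)$ is $\gamma$-separated, the cells $\Omega+\omega_k$ are pairwise disjoint: a common point $z$ of two of them would give $\|\omega_k-\omega_n\|\le\|\omega_k-z\|+\|z-\omega_n\|<\gamma$. So we can put a copy of $H$ on each cell without any overlap. For finitely many nonzero complex coefficients $x_k$ let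
$$u=\sum_k x_kH(\cdot-\omega_k). \tag{1}$$
This is the construction on which everything turns. With $\hat f(t)=(2\pi)^{-N/2}\int f(\omega)e^{-i\omega\cdot t}\,d\omega$ it has two features:
$$\hat u(t)=\hat H(t)\,x(-t),\qquad x(t)=\sum_kx_ke^{i\omega_k\cdot t}, \tag{2}$$
$$\|u\|^2=\sum_k|x_k|^2,\qquad \|\nabla u\|^2=\mu\sum_k|x_k|^2 . \tag{3}$$
The first holds because a translation by $\omega_k$ becomes a factor $e^{-i\omega_k\cdot t}$, the second because the copies have disjoint supports. By (2) and (3), $u$ turns a question about the exponential sum $x$ into a question about a function whose $L^2$ norm and energy are known exactly.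

We shall also need an infinite version: a sum $v=\sum_jc_jH(\cdot-\lambda_j)$ over a $\gamma$-separated set that happens to satisfy the Helmholtz equation
$$\Delta v+\mu v=0\quad\text{in all of }\mathbb R^N. \tag{4}$$
Inside each cell this equation is automatic; across the boundaries of the cells it is a severe demand. Here are the cases one can do by hand (up to normalizing $H$).

In dimension one, $\Omega=(-\gamma/2,\gamma/2)$, $H(\omega)=\cos(\pi\omega/\gamma)$ and $\mu=\pi^2/\gamma^2$. On the cell centered at $j\gamma$ we have $\cos(\pi\omega/\gamma)=(-1)^j\cos(\pi(\omega-j\gamma)/\gamma)$. So $v(\omega)=\cos(\pi\omega/\gamma)=\sum_j(-1)^jH(\omega-j\gamma)$ solves (4).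

For the norm $\max_i|\omega_i|/a_i$ the cell is $\prod_i(-a_i\gamma/2,a_i\gamma/2)$, the eigenfunction is $\prod_i\cos(\pi\omega_i/(a_i\gamma))$ and $\mu=\sum_i\pi^2/(a_i\gamma)^2$. Again the eigenfunction, read on all of $\mathbb R^N$, is a signed sum of its own translates and solves (4).

For $p=1$, $N=2$ the cell $|\omega_1|+|\omega_2|<\gamma/2$ is a square, rotated by $45^\circ$, given by $|\omega_1\pm\omega_2|<\gamma/2$. Here
$$H=\cos\frac{\pi(\omega_1+\omega_2)}\gamma\,\cos\frac{\pi(\omega_1-\omega_2)}\gamma=\frac12\Big(\cos\frac{2\pi\omega_1}\gamma+\cos\frac{2\pi\omega_2}\gamma\Big),\qquad\mu=\frac{4\pi^2}{\gamma^2},$$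
and (4) holds for the same reason.

For $p=2$, $N=2$ the cells are disjoint discs of one radius. They leave gaps: at a point of the circle $\partial\Omega$ touched by no other disc, a neighborhood minus $\overline\Omega$ is uncovered, and only finitely many discs can touch a given one. On a gap $v=0$. Solutions of (4) are real-analytic (shown in Section 6), so $v\equiv0$. There is no nonzero $v$ for discs.

## 2. The estimate that the copies serve, and the theorems

Consider $x(t)=\sum_{k\in K}x_ke^{i\omega_k\cdot t}$ with square summable complex $x_k$, and the estimates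
$$c_1\sum_{k\in K}|x_k|^2\le\int_{B_R}|x(t)|^2\,dt\le c_2\sum_{k\in K}|x_k|^2 \tag{5}$$
with constants $c_1,c_2>0$ independent of the $x_k$. In words: can the coefficients be read off stably from the values of $x$ on a ball of radius $R$?

For $1\le p\le\infty$, let $\|\cdot\|_p$ be the $\ell^p$ norm, $B^p_r$ its open ball of radius $r$ about $0$, and $\mu_p$ the first eigenvalue of $-\Delta$ in $\mathcal H^1_0(B^p_{\gamma/2})$. It is known that if $\|\omega_k-\omega_n\|_p\ge\gamma$ for all $k\ne n$, then (5) holds on all balls of radius $R>\sqrt{\mu_p}$.

**Definition.** The condition $R>\sqrt{\mu(\gamma)}$ is *optimal* for the norm $\|\cdot\|$ if for every $\gamma>0$ and every $R<\sqrt{\mu(\gamma)}$ there is a $\gamma$-separated family for which (5) fails, for every choice of positive constants $c_1,c_2$, on some ball of radius $R$.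

Optimality is known for $p=\infty$ (any $N$) and for $p=1$, $N=2$. The paper "Notes On Some Of Kahane's Works: Ingham Type Theorems And Bernoulli Convolutions" asks about the other values of $p$. The answer is that in none of the remaining cases is the condition optimal, and the proof settles all norms at once.

**Definition.** A *rectangular box* is a set $\{x:|x\cdot e_i|\le a_i,\ i=1,\dots,N\}$ with $(e_i)$ an orthonormal basis and $a_i>0$.

The square $|x_1|+|x_2|\le1$ is a rectangular box, with $e_{1,2}=(1,\pm1)/\sqrt2$ and $a_i=1/\sqrt2$. A parallelogram that is not a rectangle is not one.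

**Theorem 1.** If the closed unit ball of $\|\cdot\|$ is not a rectangular box, there is $\rho<1$, depending only on the norm, such that for every $\gamma>0$, every $\gamma$-separated family and every $R\ge\rho\sqrt{\mu(\gamma)}$, the estimates (5) hold on all balls of radius $R$, with $c_1,c_2$ depending only on the norm, $\gamma$ and $R$.

**Theorem 2.** The condition $R>\sqrt{\mu(\gamma)}$ is optimal if and only if the closed unit ball of $\|\cdot\|$ is a rectangular box.

**Corollary.** For $\|\cdot\|_p$ the condition $R>\sqrt{\mu_p}$ is optimal if and only if $p=\infty$, or $p=1$ and $N=2$. It is not optimal for any $1<p<\infty$, $N\ge2$, nor for $p=1$, $N\ge3$; in these cases $\sqrt{\mu_p}$ can be replaced by $\rho\sqrt{\mu_p}$ with some $\rho=\rho(p,N)<1$. For the critical radius $R^*_p(\gamma)$, the infimum of the $R$ such that (5) holds on all balls of radius $R$ for every $\gamma$-separated family, one has in these cases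
$$\frac{\sqrt N\,\pi}{\gamma}\le R_p^*(\gamma)<\sqrt{\mu_p}.$$

## 3. The upper bound, and the lower bound above $\sqrt\mu$

**Counting cells.** This step records how sparse a separated set is. Let $d>0$ be such that $\Omega\subset\{|\omega|<d\}$, and let $\Lambda$ be $\gamma$-separated. The disjoint cells $\Omega+\lambda$ with $|\lambda|\le m$ lie in $B_{m+d}$, so
$$\#\{\lambda\in\Lambda:|\lambda|\le m\}\le\frac{|B_{m+d}|}{|\Omega|}. \tag{6}$$
In particular $\Lambda$ is countable. For $z\in\Omega+\lambda$ we have $|z-y|\le|\lambda-y|+d$, hence $e^{-|\lambda-y|}\le e^d|\Omega|^{-1}\int_{\Omega+\lambda}e^{-|z-y|}dz$. Summing over disjoint cells,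
$$\sum_{\lambda\in\Lambda}e^{-|\lambda-y|}\le C_1:=\frac{e^d}{|\Omega|}\int_{\mathbb R^N}e^{-|z|}\,dz\qquad(y\in\mathbb R^N). \tag{7}$$

**Upper estimate.** We prove the right half of (5) for every $R$. The function $\hat H$ is continuous, as $H\in L^1$, and $\hat H(0)=(2\pi)^{-N/2}\int H>0$; so $|\hat H|\ge c>0$ on some ball $B_\delta$ centered at $0$. By (2), (3) and Plancherel, for finite sums,
$$\int_{B_\delta}|x|^2\,dt\le c^{-2}\int|\hat u|^2\,dt=c^{-2}\sum|x_k|^2 .$$
Translating the ball by $\tau$ amounts to replacing $x_k$ by $x_ke^{i\omega_k\cdot\tau}$, which has the same modulus, so the same bound holds on every ball of radius $\delta$. Covering a ball of radius $R$ by finitely many of these gives the upper estimate for finite sums, with a constant depending only on the norm, $\gamma$ and $R$. Consequently, for square summable coefficients the partial sums are Cauchy in $L^2$ of any ball, the series converges there, and the upper estimate persists.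

**Reductions for the lower estimate.** By the convergence just shown, it is enough to prove the lower estimate for finitely supported coefficients. By the same translation remark, balls may be centered at $0$. A lower estimate on a ball implies it on larger concentric balls. Finally, one value $\gamma_0$ of $\gamma$ suffices. Given a $\gamma$-separated family, put $\omega_k'=(\gamma_0/\gamma)\omega_k$ and $x'(s)=\sum x_ke^{i\omega_k'\cdot s}$. Then $x(t)=x'(\gamma t/\gamma_0)$, so $\int_{B_R}|x|^2dt=(\gamma_0/\gamma)^N\int_{B_{\gamma R/\gamma_0}}|x'|^2ds$, and $R=\rho\sqrt{\mu(\gamma)}$ corresponds to $\gamma R/\gamma_0=\rho\sqrt{\mu(\gamma_0)}$. Hence Theorem 1 follows from this statement for one fixed $\gamma$: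

**Claim.** If $\overline\Omega$ is not a rectangular box, there are $\rho<1$ and $c>0$ such that $\int_{B_{\rho\sqrt\mu}}|x|^2\,dt\ge c\sum|x_k|^2$ for all $\gamma$-separated families and all finitely supported $(x_k)$, the ball being centered at $0$.

**The lower estimate for $R>\sqrt\mu$.** This is the first thing to try, and it works above $\sqrt\mu$. By Plancherel, the two identities in (3) say
$$\int(|t|^2-\mu)|\hat u(t)|^2\,dt=0. \tag{8}$$
If much of the mass of $\hat u$ sat in $|t|\ge R>\sqrt\mu$, the positive part of (8) would be large and the negative part, which lives in $|t|<\sqrt\mu$, would have to balance it. Precisely,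
$$(R^2-\mu)\int_{|t|\ge R}|\hat u|^2\le\int_{|t|\ge\sqrt\mu}(|t|^2-\mu)|\hat u|^2=\int_{|t|<\sqrt\mu}(\mu-|t|^2)|\hat u|^2\le\mu\int_{B_R}|\hat u|^2,$$
so $\sum|x_k|^2=\|\hat u\|^2\le\frac{R^2}{R^2-\mu}\int_{B_R}|\hat u|^2\le\frac{R^2}{R^2-\mu}\|\hat H\|_\infty^2\int_{B_R}|x|^2$.

The constant blows up as $R\downarrow\sqrt\mu$. For $R<\sqrt\mu$ the identity (8) says nothing against $\hat u$ living near the sphere $|t|=\sqrt\mu$, outside $B_R$. A function with Fourier transform exactly on that sphere is a solution of $\Delta u+\mu u=0$.

## 4. Explicit failing families for boxes, and mass that spreads out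

**Lattices.** The purpose is to see that for boxes nothing below $\sqrt\mu$ works. Let $a_i>0$, put $\Lambda=\prod_ia_i\gamma\mathbb Z$, $\Lambda^*=\prod_i\frac{2\pi}{a_i\gamma}\mathbb Z$, $t^*=(\pi/(a_i\gamma))_i$, and $r_0=|t^*|=\big(\sum_i\pi^2/(a_i\gamma)^2\big)^{1/2}$.

**Lemma 3.** For every $0<R<r_0$ there are coefficients with $0<\sum_{\omega\in\Lambda}|x_\omega|^2<\infty$ such that $\sum_{\omega\in\Lambda}x_\omega e^{i\omega\cdot t}$ vanishes on the ball of radius $R$ centered at $0$. Hence (5) fails there for the family $\Lambda$, for all $c_1,c_2>0$.

*Proof.* A point of $t^*+\Lambda^*$ has coordinates $\pi(1+2m_i)/(a_i\gamma)$ with $m_i\in\mathbb Z$, each of modulus at least $\pi/(a_i\gamma)$; so its Euclidean norm is at least $r_0$. Take $0\ne\varphi\in C_c^\infty(\mathbb R^N)$ supported in a ball about $t^*$ of radius less than $r_0-R$ and less than half the smallest of the numbers $2\pi/(a_i\gamma)$. By the second requirement the translates of $\varphi$ by $\Lambda^*$ have disjoint supports, so their sum is a nonzero smooth $\Lambda^*$-periodic function. It equals its Fourier series, whose frequencies are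 the points of $\Lambda$, and the coefficients are square summable and not all zero. By the first requirement the sum vanishes on the ball of radius $R$ about $0$. $\square$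

**Why a naive limit dies.** For non-boxes, a sensible plan is to argue by contradiction: take normalized sums $u_n$ whose Fourier mass in $B_{R_n}$ tends to $0$ with $R_n\uparrow\sqrt\mu$, and pass to a weak limit in $L^2$, hoping for a Helmholtz solution. The weak limit can be $0$. Already for boxes, let $x_m=n^{-N/2}(-1)^{m_1+\dots+m_N}$ at the point $(a_i\gamma m_i)_i$, $0\le m_i<n$. Then $\sum|x_m|^2=1$, and with $\theta_i=a_i\gamma t_i+\pi$,
$$|x(t)|^2=\prod_i\frac1n\Big|\sum_{m=0}^{n-1}e^{im\theta_i}\Big|^2=\prod_i\frac1n\,\frac{\sin^2(n\theta_i/2)}{\sin^2(\theta_i/2)} .$$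
Let $R=\kappa r_0$ with $\kappa<1$. Each $t\in B_R$ has some coordinate with $|t_i|\le\kappa\pi/(a_i\gamma)$, for otherwise $|t|>\kappa r_0$. For that $i$ we have $\theta_i\in[\pi(1-\kappa),\pi(1+\kappa)]$, so the $i$-th factor is at most $C/n$; the other factors have integrals over $[-R,R]$ bounded independently of $n$, since the integral of each over a period is the length of the period. Thus $\int_{B_R}|x|^2\to0$. Yet every coefficient tends to $0$ uniformly, a compactly supported test function meets boundedly many cells, and so $u_n\rightharpoonup0$. The mass spreads out and the weak limit loses it.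

The remedy is to translate to a cell $\omega_k$ with $x_k\ne0$ and divide by $x_k$, so that the coefficient at the origin is $1$. Choosing the largest $|x_k|$ keeps the new coefficients bounded by $1$, but the error in the Helmholtz equation is also divided by $x_k$, and nothing so far prevents $|x_k|$ from being far smaller than that error. The choice of $k$ must control the neighboring coefficients and the local error at once. A weighted average will do this.

## 5. Failure of the Claim produces an entire Helmholtz solution

**Proposition 4.** Suppose there are no $\rho<1$, $c>0$ with $\int_{B_{\rho\sqrt\mu}}|x|^2\ge c\sum|x_k|^2$ for all $\gamma$-separated families and all finitely supported $(x_k)$. Then there are a countable $\gamma$-separated set $\{\lambda_j\}_{j\in J}$ and real numbers $c_j\ne0$, with $0\in J$, $\lambda_0=0$, $c_0=1$, such that $v=\sum_{j\in J}c_jH(\cdot-\lambda_j)$ satisfies $\Delta v+\mu v=0$ in $\mathbb R^N$ in the sense of distributions.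

*Proof.*

**Step 1: the mass gathers near the sphere.** The aim is to make the heuristics after (8) quantitative. Let $R_n=(1-\frac1n)\sqrt\mu$, $n\ge2$. By hypothesis (with $\rho=1-\frac1n$, $c=\frac1n$) there are a $\gamma$-separated family $(\omega_k)$ and finitely supported $(x_k)$, both depending on $n$, with $\sum|x_k|^2=1$ and $\int_{B_{R_n}}|x|^2\le1/n$. Keep only the indices with $x_k\ne0$, and let $u_n$ be the sum (1). Then $\|\hat u_n\|=1$, and by (2) $\int_{B_{R_n}}|\hat u_n|^2\le\|\hat H\|_\infty^2/n$. In (8), the part over $|t|^2<\mu$ is, in absolute value, at most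
$$\int_{|t|<R_n}\mu|\hat u_n|^2+\int_{R_n\le|t|<\sqrt\mu}(\mu-R_n^2)|\hat u_n|^2\le\frac{\mu\|\hat H\|_\infty^2}n+(\mu-R_n^2),$$
and the part over $|t|^2\ge\mu$ has the same absolute value. Hence
$$\int\big||t|^2-\mu\big|\,|\hat u_n|^2\,dt\le\eta_n:=2\Big(\frac{\mu\|\hat H\|_\infty^2}n+\mu-R_n^2\Big)\to0,\qquad\eta_n>0. \tag{9}$$

**Step 2: the Helmholtz error is small in divergence form.** We want to write the error through $L^2$ functions, so that it can be localized. Let $f_n=\Delta u_n+\mu u_n$ (a tempered distribution), so $\hat f_n=(\mu-|t|^2)\hat u_n$. Define a scalar $g_n^0$ and a vector field $g_n$ by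
$$\hat g_n^0=\frac{\hat f_n}{1+|t|^2},\qquad\hat g_n=\frac{-it\,\hat f_n}{1+|t|^2}.$$
Both are in $L^2$, because $(1+|t|)\hat u_n\in L^2$. Since $it\cdot(-it)=|t|^2$, the transform of $g_n^0+\operatorname{div}g_n$ is $\frac{1+|t|^2}{1+|t|^2}\hat f_n$, that is, $f_n=g_n^0+\operatorname{div}g_n$. Put $q_n=|g_n^0|^2+|g_n|^2$. By Plancherel,
$$\int q_n=\int\frac{(|t|^2-\mu)^2}{1+|t|^2}|\hat u_n|^2\,dt\le\max(1,\mu)\,\eta_n=:\varepsilon_n^2\to0,\qquad\varepsilon_n>0,$$
where we used (9) and $\frac{||t|^2-\mu|}{1+|t|^2}\le\max(1,\mu)$: the quotient is at most $1$ if $|t|^2\ge\mu$ and at most $\mu$ otherwise.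

**Step 3: choosing a good center.** We look for an index at which both the nearby coefficients and the nearby error are controlled by $|x_k|^2$. Put
$$a_k=|x_k|^2,\qquad A_k=\sum_ja_je^{-|\omega_j-\omega_k|},\qquad Q_k=\int q_n(\omega)e^{-|\omega-\omega_k|}\,d\omega .$$
Sum over $k$ and apply (7), with $y=\omega_j$ in the first sum and $y=\omega$ in the second: $\sum_kA_k\le C_1\sum_ja_j=C_1$ and $\sum_kQ_k\le C_1\int q_n\le C_1\varepsilon_n^2$. Therefore
$$\sum_k\big(A_k+\varepsilon_n^{-2}Q_k\big)\le2C_1=2C_1\sum_ka_k ,$$
and some index $k=k_n$ satisfies $A_k+\varepsilon_n^{-2}Q_k\le2C_1a_k$. Here $a_k>0$, because only nonzero coefficients were kept.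

Recenter and renormalize: $v_n(\omega)=u_n(\omega+\omega_{k_n})/x_{k_n}$. Then $v_n=\sum_jc_j^{(n)}H(\cdot-\lambda_j^{(n)})$, where the $\lambda_j^{(n)}$ are the differences $\omega_k-\omega_{k_n}$ and form a $\gamma$-separated family. Order them so that $|\lambda_j^{(n)}|$ is nondecreasing in $j=0,1,2,\dots$; then $\lambda_0^{(n)}=0$ and $c_0^{(n)}=1$. With $\tilde g_n^0=g_n^0(\cdot+\omega_{k_n})/x_{k_n}$ and $\tilde g_n=g_n(\cdot+\omega_{k_n})/x_{k_n}$, dividing the bounds on $A_k$ and $Q_k$ by $a_k$ gives
$$\sum_j|c_j^{(n)}|^2e^{-|\lambda_j^{(n)}|}\le2C_1,\qquad\int\big(|\tilde g_n^0|^2+|\tilde g_n|^2\big)e^{-|\omega|}\,d\omega\le2C_1\varepsilon_n^2\to0, \tag{10}$$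
and $\Delta v_n+\mu v_n=\tilde g_n^0+\operatorname{div}\tilde g_n$.

**Step 4: passing to the limit.** Now the origin carries coefficient $1$ for every $n$, so it cannot be lost. If the $n$-th family has at most $j$ members, so that there is no $j$-th point, set formally $|\lambda_j^{(n)}|=\infty$ and $c_j^{(n)}=0$, with no corresponding term in $v_n$. By (10), $|c_j^{(n)}|^2\le2C_1e^{|\lambda_j^{(n)}|}$, so coefficients stay bounded where points stay bounded. A diagonal argument gives a subsequence along which, for each $j$, either $|\lambda_j^{(n)}|\to\infty$, or $\lambda_j^{(n)}\to\lambda_j\in\mathbb R^N$ and $c_j^{(n)}\to c_j\in\mathbb C$. Call the indices of the second kind convergent. Their limit points are $\gamma$-separated, since the inequality $\|\lambda_i^{(n)}-\lambda_j^{(n)}\|\ge\gamma$ passes to the limit, and $\lambda_0=0$, $c_0=1$. Let $v=\sum c_jH(\cdot-\lambda_j)$ over the convergent indices; this sum is locally finite by (6).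

We check that $v_n\to v$ in $L^2(B_m)$ for each $m$. Only indices with $|\lambda_j^{(n)}|\le m+d$ contribute to $v_n$ on $B_m$. By (6) there are at most $M=|B_{m+2d}|/|\Omega|$ of them, and by the ordering they satisfy $j<M$, a bound independent of $n$. Among these finitely many $j$, those with $|\lambda_j^{(n)}|\to\infty$ eventually do not contribute, and for convergent ones $c_j^{(n)}H(\cdot-\lambda_j^{(n)})\to c_jH(\cdot-\lambda_j)$ in $L^2$ by continuity of translations. A convergent index $j\ge M$ has $|\lambda_j^{(n)}|>m+d$ for all $n$, hence $|\lambda_j|\ge m+d$, and contributes nothing to $v$ on $B_m$.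

For $\psi\in C_c^\infty(\mathbb R^N)$, the equation for $v_n$ gives
$$\int v_n(\Delta\psi+\mu\psi)=\int(\tilde g_n^0\psi-\tilde g_n\cdot\nabla\psi).$$
By Cauchy–Schwarz with the weights $e^{\mp|\omega|}$, the right side is at most $\big(\int(|\tilde g_n^0|^2+|\tilde g_n|^2)e^{-|\omega|}\big)^{1/2}\big(\int(|\psi|^2+|\nabla\psi|^2)e^{|\omega|}\big)^{1/2}$ in absolute value, which tends to $0$ by (10). The left side tends to $\int v(\Delta\psi+\mu\psi)$. So $\Delta v+\mu v=0$. As $H$ and $\mu$ are real, $\operatorname{Re}v$ is also a solution, with coefficients $\operatorname{Re}c_j$; replace $v$ by it, which leaves $c_0=1$. Finally discard the indices with $c_j=0$. $\square$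

## 6. Analyticity forces the cells to tile and the walls to be zeros

From here to the end of Section 7 let $v$ be as in Proposition 4. The goal is the following.

**Proposition 5.** If such a $v$ exists, then $K:=\overline\Omega$ is a rectangular box.

First we check that $v$ is real-analytic. Let $V(\omega,s)=v(\omega)e^{\sqrt\mu\,s}$ on $\mathbb R^{N+1}$. In the sense of distributions $(\Delta_\omega+\partial_s^2)V=-\mu V+\mu V=0$, so by Weyl's lemma $V$ is a.e. equal to a harmonic function, and harmonic functions are real-analytic. Restricting to a suitable fixed $s$, $v$ is a.e. equal to a real-analytic function. We use this representative. Two consequences of the identity theorem will serve: if $v$ vanishes on a nonempty open set, or with all derivatives at a point, then $v\equiv0$; and the same holds for the restriction of $v$ to a hyperplane. Write $\Omega_j=\Omega+\lambda_j$, $j\in J$. These are pairwise disjoint open convex sets, locally finite by (6), and $\Omega_0=\Omega$. By continuity $v=c_jH(\cdot-\lambda_j)$ everywhere in $\Omega_j$, so $v\ne0$ there.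

**Step (a): tiling.** We show that the closed cells cover space. By local finiteness $U=\mathbb R^N\setminus\bigcup_j\overline{\Omega_j}$ is open, and $v=0$ on $U$. If $U\ne\emptyset$, then $v\equiv0$, contradicting $v=H>0$ in $\Omega$. So $\bigcup_j\overline{\Omega_j}=\mathbb R^N$.

**Step (b): the zero set.** We show that $v=0$ on every $\partial\Omega_j$, using only that $H\in\mathcal H^1(\mathbb R^N)$. Suppose $y\in\partial\Omega_j$ and $v(y)\ne0$. Replacing $v$ by $-v$ if necessary, assume $v\ge\delta>0$ on a ball $B$ centered at $y$. Let $\chi$ be the indicator function of $\Omega_j$. The function $c_jH(\cdot-\lambda_j)$ (or its negative, if $v$ was replaced) lies in $\mathcal H^1(\mathbb R^N)$ and equals $v\chi$ a.e. in $B$. Truncation preserves $\mathcal H^1$, and $\min(v\chi,\delta)=\delta\chi$ in $B$, because $v\ge\delta$ there. So $\chi\in\mathcal H^1(B)$. From $\chi^2=\chi$ and the product rule for bounded $\mathcal H^1$ functions, $2\chi\nabla\chi=\nabla\chi$, i.e. $(1-2\chi)\nabla\chi=0$. Since $1-2\chi=\pm1$, $\nabla\chi=0$ and $\chi$ is a.e. constant in $B$. But $B\cap\Omega_j$ is nonempty and open, while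 $B\setminus\Omega_j$ contains a half-ball, by a supporting hyperplane of the convex set $\Omega_j$ at $y$. Both have positive measure, a contradiction.

Together with (a) we obtain
$$Z:=\{v=0\}=\bigcup_j\partial\Omega_j,\qquad\mathbb R^N\setminus Z=\bigcup_j\Omega_j. \tag{11}$$
As the $\Omega_j$ are connected, open and disjoint, they are exactly the connected components of $\mathbb R^N\setminus Z$.

**Step (c): $K$ is a polytope.** We show that finitely many neighbors cut $K$ out. Note $\partial K=\partial\Omega$ and $\operatorname{int}K=\Omega$, because $\Omega$ is open and convex. Let $y\in\partial\Omega$. Points outside $K$ converging to $y$ lie, by (a), in sets $\overline{\Omega_j}$ with $j\ne0$; by local finiteness one $j$ occurs infinitely often, and so $y\in\overline{\Omega_j}$ for some $j\ne0$.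

Only finitely many $j\ne0$ satisfy $\overline{\Omega_j}\cap K\ne\emptyset$. For each of these, separate the disjoint open convex sets $\Omega$ and $\Omega_j$: there are a nonzero linear form $\ell_j$ and $\alpha_j\in\mathbb R$ with $\Omega\subset\{\ell_j<\alpha_j\}$ and $\Omega_j\subset\{\ell_j>\alpha_j\}$. Let $K'=\bigcap_j\{\ell_j\le\alpha_j\}\supset K$ and suppose $K'\ne K$. The closed convex set $K'$ has nonempty interior, so it is the closure of $\operatorname{int}K'$; since $K$ is closed, $\operatorname{int}K'\subset K$ would give $K'\subset K$. So there is $x\in\operatorname{int}K'\setminus K$. The segment from $0\in\Omega\subset\operatorname{int}K'$ to $x$ lies in $\operatorname{int}K'$ and meets $\partial\Omega$ at some $y$. By the previous paragraph $y\in\overline{\Omega_j}\cap K$ for one of the above $j$. Then $\ell_j(y)\ge\alpha_j$ and $\ell_j(y)\le\alpha_j$, so $\ell_j(y)=\alpha_j$ and $y\notin\operatorname{int}K'$, a contradiction. Hence $K=K'$ is a bounded intersection of finitely many half-spaces: a polytope, symmetric about $0$, with interior $\Omega$.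

## 7. Reflecting in the walls leaves only boxes

Tiling by translates is not enough. Two examples show what is still missing. A regular hexagon tiles the plane. Let it have apothem $h$ and normals $n=(1,0)$, $m=(\frac12,\frac{\sqrt3}2)$. In the honeycomb tiling, $\Omega+2hm$ is a cell, and its center $2hm$ has first coordinate $h$. So the line $x\cdot n=h$ extending an edge of $\Omega$ runs through the center of another cell. By analyticity along the line $v$ vanishes on all of it, whereas $v\ne0$ inside cells. This rules out the honeycomb tiling.

A parallelogram that is not a rectangle passes that test: in its lattice tiling the walls are full lines. What excludes it is that a solution of (4) vanishing on a line is odd under reflection in the line, so the mirror image of a cell must be a cell. The mirror image of such a parallelogram in an edge is not a translate of it: one edge direction is kept and the other is changed, to neither of the two old ones. The general proof uses both effects.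

**Step (d): reflection in a facet.** The aim is to identify one neighbor of $\Omega$ across each facet, without assuming anything about the tiling. Let $F$ be a facet of $K$, i.e. an $(N-1)$-dimensional face, with outer unit normal $n$. Let $h_n=\max_{x\in K}x\cdot n>0$ and $P_n=\{x\cdot n=h_n\}\supset F$. The restriction $v|_{P_n}$ is real-analytic and vanishes on $F\subset\partial\Omega$ by (b); $F$ has nonempty interior in $P_n$. So $v=0$ on $P_n$, i.e. $P_n\subset Z$, and by (11)
$$P_n\cap\Omega_j=\emptyset\qquad\text{for all }j\in J. \tag{12}$$

Let $s$ be the orthogonal reflection in $P_n$ and $w=v+v\circ s$. Since $\Delta$ commutes with $s$, $\Delta w+\mu w=0$. On $P_n$ we have $w=2v=0$, and $w\circ s=w$ gives $\partial_nw=-\partial_nw$, so $\partial_nw=0$ there. Let $\Delta'$ be the Laplacian in the directions parallel to $P_n$. Differentiating $\partial_n^2w=-\Delta'w-\mu w$ gives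
$$\partial_n^{k+2}w=-\Delta'\partial_n^kw-\mu\,\partial_n^kw ,$$
so by induction every $\partial_n^kw$ vanishes on $P_n$, and therefore so do all derivatives of $w$, tangential ones included. By analyticity $w\equiv0$, that is, $v\circ s=-v$.

Thus $s(Z)=Z$, and $s(\Omega)$ is a component of $\mathbb R^N\setminus Z$. By (11), $s(\Omega)=\Omega+\lambda_j$ for some $j\in J$. The left side is symmetric about $s(0)=2h_nn$, the right side about $\lambda_j$. A nonempty bounded set has at most one center of symmetry: if $a,b$ are centers, the set is invariant under translation by $2(a-b)$, so $a=b$. Therefore $\lambda_j=2h_nn$, and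
$$\Omega+2h_nn\ \text{ is one of the sets }\Omega_j. \tag{13}$$

**Step (e): the facet normals are orthogonal.** We now play (12) for one facet against (13) for another. Let $n\ne\pm m$ be outer unit normals of facets and suppose $n\cdot m\ne0$. Since $K=-K$, $-m$ is also an outer facet normal and $h_{-m}=h_m$; so we may assume $n\cdot m>0$. The image of $\Omega$ under $x\mapsto x\cdot n$ is $(-h_n,h_n)$, so the image of $\Omega+2h_mm$ is
$$\big(2h_m\,m\cdot n-h_n,\ \ 2h_m\,m\cdot n+h_n\big).$$
By (13), applied to $m$, the set $\Omega+2h_mm$ is a cell; by (12) it does not meet $P_n$; so this interval does not contain $h_n$. Its right endpoint exceeds $h_n$, hence its left endpoint is at least $h_n$: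
$$h_m\,(m\cdot n)\ge h_n .$$
Exchanging the roles of $m$ and $n$, $h_n\,(m\cdot n)\ge h_m$. Multiplying the two inequalities, $(m\cdot n)^2\ge1$, so $m=\pm n$, a contradiction. Distinct facet normals are thus orthogonal or opposite.

As $K$ is bounded, the facet normals span $\mathbb R^N$: a full-dimensional polytope is the intersection of its facet half-spaces, and a vector orthogonal to all normals would be the direction of a line in $K$. Since also $K=-K$, the normals are $\pm e_1,\dots,\pm e_N$ for an orthonormal basis $(e_i)$. Intersecting the facet half-spaces, $K=\{|x\cdot e_i|\le h_{e_i},\ i=1,\dots,N\}$ is a rectangular box. This proves Proposition 5. $\square$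

## 8. Proofs of the theorems and the cases $\ell^p$

**Proof of Theorem 1.** Suppose the closed unit ball is not a rectangular box. Then neither is $\overline\Omega$, which is the closed unit ball scaled by $\gamma/2$. If the Claim failed for our fixed $\gamma$, Proposition 4 would give a solution $v$, and Proposition 5 would make $\overline\Omega$ a box. So the Claim holds for one $\gamma$, hence for every $\gamma$ with the same $\rho$ by the scaling in Section 3. Together with the upper estimate and the reductions there, this gives (5) on all balls of radius $R\ge\rho\sqrt{\mu(\gamma)}$, with constants depending only on the norm, $\gamma$ and $R$. $\square$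

**Proof of Theorem 2.** If the closed unit ball is not a box, Theorem 1 gives an $R<\sqrt{\mu(\gamma)}$ such that (5) holds for all $\gamma$-separated families on all balls of radius $R$. So the condition is not optimal.

Conversely let the closed unit ball be a box. After a rotation, applied to the $\omega_k$ and to $t$ and preserving Euclidean balls, it is $\{|x_i|\le a_i,\ i=1,\dots,N\}$. Then $\|x\|=\max_i|x_i|/a_i$, $\Omega^\gamma=\prod_i(-a_i\gamma/2,a_i\gamma/2)$, and $\mu(\gamma)=\sum_i\pi^2/(a_i\gamma)^2=r_0^2$ in the notation of Section 4. The lattice $\Lambda=\prod_ia_i\gamma\mathbb Z$ is $\gamma$-separated. By Lemma 3, for every $0<R<\sqrt{\mu(\gamma)}$ the estimates (5) fail for this family on the ball of radius $R$ centered at $0$, for all $c_1,c_2>0$. As $\gamma>0$ was arbitrary, the condition is optimal. $\square$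

**Proof of the Corollary.** By Theorem 2 we have to decide which $\ell^p$ balls are rectangular boxes.

* For $p=\infty$ the unit ball is a cube, and for $p=1$, $N=2$ it is a square. Both are rectangular boxes, so the condition is optimal.
* For $1<p<\infty$, $N\ge2$, the $\ell^p$ norm is strictly convex, so the unit sphere contains no segment. The boundary of a box in dimension $N\ge2$ does contain segments. So the unit ball is not a box.
* For $p=1$, $N\ge3$, the unit ball is $\bigcap_{\epsilon\in\{\pm1\}^N}\{\epsilon\cdot x\le1\}$. Each $\epsilon$ is normal to a facet: with $e_i$ the standard basis vectors, the face $\epsilon\cdot x=1$ contains the $N$ affinely independent points $\epsilon_ie_i$. The normals $(1,1,\dots,1)$ and $(-1,1,\dots,1)$ are not parallel and have inner product $N-2\ne0$, whereas the facet normals of a box are pairwise orthogonal or parallel. So the unit ball is not a box.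

In the last two cases Theorem 1 gives $\rho=\rho(p,N)<1$ such that (5) holds on all balls of radius $R\ge\rho\sqrt{\mu_p}$ for every $\gamma$-separated family. So the condition is not optimal, and $R_p^*(\gamma)\le\rho\sqrt{\mu_p}<\sqrt{\mu_p}$.

For the lower bound on $R_p^*(\gamma)$, recall from Section 1 that $\gamma\mathbb Z^N$ is $\gamma$-separated for every $\ell^p$ norm. Lemma 3 with all $a_i=1$ concerns exactly this lattice, with $r_0=\sqrt N\,\pi/\gamma$, and does not involve the norm. So (5) fails for this family on the ball of radius $R$ centered at $0$, for every $0<R<\sqrt N\,\pi/\gamma$. Hence $R_p^*(\gamma)\ge\sqrt N\,\pi/\gamma$. $\square$
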